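\title{Small maximal almost disjoint families at singular cardinals of uncountable cofinality}

\begin{abstract}
Let $\lambda$ be a singular cardinal of uncountable cofinality $\kappa$. In ZFC the almost disjointness numbers satisfy $\min\{\mathfrak b(\kappa),\lambda^+\}\le\mathfrak a(\lambda)\le\mathfrak a(\kappa)$. We show that $\mathfrak a(\lambda)<\mathfrak a(\kappa)$ is consistent relative to ZFC alone. From $2^\lambda=\lambda^+$ and $\square_\lambda$ we build a maximal almost disjoint family on $\lambda$, of size between $\kappa$ and $\lambda^+$, that stays maximal after every $\kappa^+$-c.c.\ forcing that preserves the regularity of $\kappa$. Iterating a dominating forcing $\mu$ times over $L$ then gives a model of $\mathfrak a(\kappa)=\mu$ in which $\mathfrak a(\lambda)=\min\{\lambda^+,\mu\}$ for every singular $\lambda$ of cofinality $\kappa$.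
\end{abstract}

\section{Introduction}\label{sec:intro}

For an infinite cardinal $\mu$ let $[\mu]^\mu$ be the set of subsets of $\mu$ of cardinality $\mu$. A family $\mathcal A\subseteq[\mu]^\mu$ is \emph{almost disjoint} if $|A\cap B|<\mu$ for all distinct $A,B\in\mathcal A$. It is \emph{maximal almost disjoint}, or \emph{mad}, if in addition every $X\in[\mu]^\mu$ satisfies $|X\cap A|=\mu$ for some $A\in\mathcal A$.

Some mad families are small for a trivial reason. If $\mu$ is partitioned into fewer than $\mathrm{cf}(\mu)$ pieces of size $\mu$, then a set of size $\mu$ cannot meet every piece in fewer than $\mu$ points, so the partition is mad. To exclude these one defines the \emph{almost disjointness number}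
$$\mathfrak a(\mu)=\min\{|\mathcal A| : \mathcal A\subseteq[\mu]^\mu\text{ is mad and }|\mathcal A|\ge\mathrm{cf}(\mu)\}.$$
The minimum exists and is at most $2^\mu$, because by Zorn's lemma a partition of $\mu$ into $\mathrm{cf}(\mu)$ pieces of size $\mu$ extends to a mad family. For regular $\kappa$ this is the usual generalized almost disjointness number, and $\mathfrak a(\omega)=\mathfrak a$.

\emph{Throughout the paper $\kappa$ is a regular uncountable cardinal and $\lambda$ is a singular cardinal with $\mathrm{cf}(\lambda)=\kappa$.} A set has size $\lambda$ exactly when it contains $\kappa$ pieces whose sizes are cofinal in $\lambda$, so one expects $\mathfrak a(\lambda)$ to be governed by the combinatorics of $\kappa$. To make this precise, for $f,g\in\kappa^\kappa$ write $f\le^*g$, and say that $g$ \emph{eventually dominates} $f$, if $f(i)\le g(i)$ for all but fewer than $\kappa$ many $i$. Let $\mathfrak b(\kappa)$ be the least size of a subset of $\kappa^\kappa$ with no $\le^*$-upper bound. Functions $f_\alpha$ ($\alpha<\kappa$) are eventually dominated by $i\mapsto\sup_{\alpha\le i}f_\alpha(i)$,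 so $\mathfrak b(\kappa)\ge\kappa^+$.

\begin{theorem}[ZFC]\label{thm:zfc}
$\min\{\mathfrak b(\kappa),\lambda^+\}\le\mathfrak a(\lambda)\le\mathfrak a(\kappa)$, and $\mathfrak b(\kappa)\le\mathfrak a(\kappa)$.
\end{theorem}

In the simplest cases these bounds leave no room. If $2^\kappa=\kappa^+$, then $\mathfrak b(\kappa)=\mathfrak a(\lambda)=\mathfrak a(\kappa)=\kappa^+$, and more generally $\mathfrak a(\lambda)=\mathfrak a(\kappa)$ whenever $\mathfrak b(\kappa)=\mathfrak a(\kappa)\le\lambda^+$. It is natural to ask whether the two numbers can differ at all. For countable cofinality it is known to be consistent, relative to large cardinals, that some singular cardinal of cofinality $\omega$ has almost disjointness number smaller than $\mathfrak a$. The case of uncountable cofinality is Question~35 of \cite{MAD}: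

\begin{quote}
Suppose $\lambda$ is a singular cardinal and $\mathrm{cf}(\lambda)=\kappa>\omega$. Is it consistent that $\mathfrak a(\lambda)<\mathfrak a(\kappa)$?
\end{quote}

The answer is yes, and no large cardinals are needed.

\begin{theorem}\label{thm:main}
Assume $V=L$, and let $\mu>\kappa$ be regular. There is a ${<}\kappa$-closed $\kappa^+$-c.c.\ (hence cofinality-preserving) forcing $P_\mu$ such that in $V^{P_\mu}$ we have $\mathfrak b(\kappa)=\mathfrak a(\kappa)=2^\kappa=\mu$, and for \emph{every} singular $\lambda$ of cofinality $\kappa$,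
$$\mathfrak a(\lambda)=\min\{\lambda^+,\mu\}=\min\{\lambda^+,\mathfrak a(\kappa)\}.$$
In particular, if $\mu>\lambda^+$ (for example $\mu=\lambda^{++}$), then $\mathfrak a(\lambda)=\lambda^+<\mathfrak a(\kappa)$.
\end{theorem}

Thus $\mathfrak a(\lambda)<\mathfrak a(\mathrm{cf}(\lambda))$ with $\mathrm{cf}(\lambda)>\omega$ is consistent relative to ZFC; it can be forced over $L$ for every pair $(\kappa,\lambda)$, with $\mathfrak a(\kappa)$ arbitrarily large. For instance, $\kappa=\omega_1$ and $\mu=\aleph_{\omega_1+2}$ give $\mathfrak a(\aleph_{\omega_1})=\aleph_{\omega_1+1}<\aleph_{\omega_1+2}=\mathfrak a(\omega_1)$. The term $\lambda^+$ in Theorem~\ref{thm:zfc} is therefore not an artifact of the proof: the lower bound is attained in these models.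

Making $\mathfrak a(\kappa)$ large is the easy half, since it suffices to make $\mathfrak b(\kappa)$ large. The work lies in keeping $\mathfrak a(\lambda)$ small, and for this we find a mad family on $\lambda$ in the ground model that the forcing cannot destroy. Jensen's principle $\square_\lambda$ is recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:indestructible}
Assume $2^\lambda=\lambda^+$ and $\square_\lambda$. There is an almost disjoint family $\mathcal A\subseteq[\lambda]^\lambda$ with $\kappa\le|\mathcal A|\le\lambda^+$ which is mad in $V$ and remains mad in $V[G]$ for every $\kappa^+$-c.c.\ forcing that preserves the regularity of $\kappa$.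
\end{theorem}

The contrast with $\kappa$ is sharp: in $L$ a mad family on $\kappa$ of size at least $\kappa$ has at most $2^\kappa=\kappa^+$ members, so by Theorem~\ref{thm:main} it is destroyed by $P_\mu$ as soon as $\mu>\kappa^+$.

Theorem~\ref{thm:zfc} is proved in Section~\ref{sec:zfc}. Section~\ref{sec:thin} isolates the feature of $\lambda$ that $\kappa$ lacks and works through the first stages of the construction by hand. Sections~\ref{sec:tower}--\ref{sec:max} prove Theorem~\ref{thm:indestructible}, and Section~\ref{sec:forcing} proves Theorem~\ref{thm:main}.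

\section{Conventions and standard facts}\label{sec:prelim}

Fix a strictly increasing sequence $\langle\lambda_i:i<\kappa\rangle$ of regular cardinals with $\kappa<\lambda_0$ and $\sup_i\lambda_i=\lambda$. A subset of $\lambda$ is \emph{small} if its size is less than $\lambda$, and \emph{large} otherwise. A small set has size less than $\lambda_i$ for some $i$, and a union of fewer than $\kappa$ small sets is small because $\mathrm{cf}(\lambda)=\kappa$.

\begin{lemma}\label{lem:select}
Let $Y\subseteq\lambda$ be large and let $c:Y\to\kappa$ have small fibers. There is a strictly increasing sequence $\langle i_n:n<\kappa\rangle$ in $\kappa$ with $|c^{-1}\{i_n\}|\ge\lambda_n$ for all $n<\kappa$.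
\end{lemma}

\begin{proof}
Suppose $i_m$ is chosen for $m<n$, and let $i'<\kappa$ bound these ordinals. The set $\{y\in Y:c(y)\le i'\}$ is a union of fewer than $\kappa$ small sets, hence small. If $|c^{-1}\{i\}|<\lambda_n$ held for all $i>i'$, the rest of $Y$ would have size at most $\kappa\cdot\lambda_n<\lambda$, and $Y$ would be small. So a suitable $i_n>i'$ exists.
\end{proof}

\subsection*{Square}
For a set $C$ of ordinals, $\mathrm{acc}(C)$ is the set of limit points of $C$ below $\sup C$. The principle $\square_\lambda$ asserts that there is a sequence $\langle C_\xi:\xi<\lambda^+\text{ limit}\rangle$ such that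
\begin{itemize}
\item $C_\xi$ is closed and unbounded in $\xi$;
\item (coherence) $C_\beta=C_\xi\cap\beta$ for all $\beta\in\mathrm{acc}(C_\xi)$;
\item $\mathrm{otp}(C_\xi)<\lambda$ whenever $\mathrm{cf}(\xi)<\lambda$.
\end{itemize}
Every limit $\xi<\lambda^+$ has regular cofinality at most $\lambda$, and $\lambda$ is singular; so $\mathrm{cf}(\xi)<\lambda$ and $\mathrm{otp}(C_\xi)<\lambda$ for all $\xi$. In $L$, $\square_\lambda$ holds for every uncountable cardinal $\lambda$ \cite{Jensen}.

\subsection*{Chain condition and closure}
A forcing $P$ is \emph{$\kappa^+$-c.c.}\ if its antichains have size at most $\kappa$. Such a forcing has the following \emph{covering property}: if $I,W\in V$ and $f:I\to W$ lies in $V[G]$, then there is $F\in V$ with $f(a)\in F(a)\subseteq W$ and $|F(a)|\le\kappa$ for all $a\in I$. (Let $F(a)$ be the set of values that some condition forces $\dot f(a)$ to take; conditions forcing different values are incompatible.) Consequently regular cardinals above $\kappa$ stay regular. A forcing is \emph{${<}\kappa$-closed} if every decreasing sequence of length less than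 $\kappa$ has a lower bound; it then adds no new sequences of ordinals of length less than $\kappa$, so it preserves cofinalities up to and including $\kappa$.

Call $V[G]$ an \emph{admissible extension} if $G$ is generic for a $\kappa^+$-c.c.\ forcing and $\kappa$ is regular in $V[G]$. The trivial forcing shows that $V$ itself is admissible. In an admissible extension cardinals below $\kappa$ may be collapsed, but each $\lambda_i$ and $\lambda^+$ stay regular, so $\lambda=\sup_i\lambda_i$ is a cardinal of cofinality $\kappa$ with the same successor. A set $S\in V$ with $|S|\le\lambda_i$ in $V$ has this property in $V[G]$, and a set of size $\lambda$ in $V$ has size $\lambda$ in $V[G]$. Hence ``small'', ``large'' and ``almost disjoint'' mean the same in $V$ and $V[G]$ for objects of $V$.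

\subsection*{Elementary submodels}
For a regular cardinal $\Theta$, $H(\Theta)$ is the set of sets whose transitive closure has size less than $\Theta$. If $N\prec H(\Theta)$, then every object definable in $(H(\Theta),\in)$ from members of $N$ belongs to $N$, and every existential statement with parameters in $N$ that holds in $H(\Theta)$ has a witness in $N$.

\begin{lemma}\label{lem:model}
Let $\Theta>\kappa$ be regular and let $a\subseteq H(\Theta)$ be finite with $\kappa\in a$. There is $N\prec H(\Theta)$ with $a\subseteq N$, $|N|<\kappa$ and $\delta:=N\cap\kappa\in\kappa$. For such $N$, every $W\in N$ with $|W|<\kappa$ is a subset of $N$.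
\end{lemma}

\begin{proof}
Build $N_0\subseteq N_1\subseteq\cdots$ with $N_n\prec H(\Theta)$, $a\subseteq N_0$, $|N_n|<\kappa$ and $\sup(N_n\cap\kappa)\subseteq N_{n+1}$; the supremum is below $\kappa$ since $\kappa$ is regular. Let $N=\bigcup_{n<\omega}N_n$. Then $|N|<\kappa$ since $\kappa$ is regular and uncountable. If $\alpha\in N_n\cap\kappa$ then $\alpha\subseteq N_{n+1}$, so $N\cap\kappa$ is an ordinal, of size less than $\kappa$. If $W\in N$ and $|W|<\kappa$, then $|W|\in N\cap\kappa=\delta$, so $|W|\subseteq N$, and $N$ contains a bijection from $|W|$ onto $W$.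
\end{proof}

\section{The ZFC bounds}\label{sec:zfc}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
\emph{$\mathfrak b(\kappa)\le\mathfrak a(\kappa)$.} Let $\mathcal A\subseteq[\kappa]^\kappa$ be almost disjoint with $\kappa\le|\mathcal A|<\mathfrak b(\kappa)$; we show that it is not mad. Take distinct $A_i\in\mathcal A$ ($i<\kappa$) and put $Q_i=A_i\setminus\bigcup_{j<i}A_j$. The sets $Q_i$ are pairwise disjoint, and $|Q_i|=\kappa$ because fewer than $\kappa$ sets of size less than $\kappa$ were removed from $A_i$. For $A\in\mathcal A$ let $g_A(i)=\sup(A\cap A_i)+1$ if $A\ne A_i$, and $g_A(i)=0$ otherwise. Let $h\in\kappa^\kappa$ eventually dominate all $g_A$, pick $x_i\in Q_i$ with $x_i\ge h(i)$, and let $X=\{x_i:i<\kappa\}$, a set of size $\kappa$. Given $A\in\mathcal A$, all large enough $i$ satisfy $A\ne A_i$ and $x_i\ge g_A(i)>\sup(A\cap A_i)$; as $x_i\in A_i$, this gives $x_i\notin A$. So $|X\cap A|<\kappa$.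

\emph{$\mathfrak a(\lambda)\le\mathfrak a(\kappa)$.} Partition $\lambda$ into sets $I_i$ ($i<\kappa$) with $|I_i|=\lambda_i$, and for $A\subseteq\kappa$ put $A^*=\bigcup_{i\in A}I_i$. The map $A\mapsto A^*$ is injective and commutes with intersections; $A^*$ is large if $A$ is unbounded in $\kappa$ and small if $A$ is bounded. So if $\mathcal A$ is mad on $\kappa$ with $|\mathcal A|\ge\kappa$, then $\mathcal A^*=\{A^*:A\in\mathcal A\}$ is an almost disjoint family of large sets of the same size. Let $X\subseteq\lambda$ be large. Lemma~\ref{lem:select} gives strictly increasing $i_n$ ($n<\kappa$) with $|X\cap I_{i_n}|\ge\lambda_n$. Some $A\in\mathcal A$ contains $i_n$ for $\kappa$ many $n$, and then $|X\cap A^*|\ge\lambda_n$ for unboundedly many $n$. So $\mathcal A^*$ is mad.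

\emph{$\min\{\mathfrak b(\kappa),\lambda^+\}\le\mathfrak a(\lambda)$.} Let $\mathcal A\subseteq[\lambda]^\lambda$ be almost disjoint with $\kappa\le|\mathcal A|\le\lambda$ and $|\mathcal A|<\mathfrak b(\kappa)$. Take distinct $A_i\in\mathcal A$ ($i<\kappa$) and put $Q_i=A_i\setminus\bigcup_{j<i}A_j$; these are pairwise disjoint, and large since fewer than $\kappa$ small sets were removed. As $|\mathcal A|\le\lambda$, we can write $\mathcal A=\bigcup_{n<\kappa}\mathcal A_n$ with $\mathcal A_n$ increasing in $n$ and $|\mathcal A_n|\le\lambda_n$. For $A\in\mathcal A$ let $g_A(i)$ be the least $n$ with $A\in\mathcal A_n$ and $|A\cap Q_i|\le\lambda_n$ if $A\ne A_i$, and let $g_A(i)=0$ otherwise. Let $h$ eventually dominate all $g_A$ and put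
$$U_i=\bigcup\{A\cap Q_i:A\in\mathcal A_{h(i)},\ A\ne A_i,\ |A\cap Q_i|\le\lambda_{h(i)}\}.$$
Then $|U_i|\le\lambda_{h(i)}\cdot\lambda_{h(i)}<\lambda$. Choose $Y_i\subseteq Q_i\setminus U_i$ of size $\lambda_i$, and let $Y=\bigcup_{i<\kappa}Y_i$, a large set. Given $A\in\mathcal A$, there is $i_A<\kappa$ such that $A\ne A_i$ and $h(i)\ge g_A(i)$ for $i>i_A$. For such $i$ we have $A\in\mathcal A_{h(i)}$ and $|A\cap Q_i|\le\lambda_{h(i)}$, so $A\cap Q_i\subseteq U_i$ and $A\cap Y_i=\emptyset$. Hence $Y\cap A\subseteq\bigcup_{i\le i_A}Y_i$ is small, and $\mathcal A$ is not mad.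
\end{proof}

The hypothesis $|\mathcal A|\le\lambda$ entered once, to exhaust $\mathcal A$ by small subfamilies so that $U_i$ is small. This is the gap that a family of size $\lambda^+$ can exploit. The families $\mathcal A^*$ do not exploit it: if $X\in[\kappa]^\kappa$ is almost disjoint from every member of $\mathcal A$, then $X^*$ is almost disjoint from every member of $\mathcal A^*$, so a forcing that destroys $\mathcal A$ destroys $\mathcal A^*$.

\section{Thin sets and the first stages of the construction}\label{sec:thin}

\begin{definition}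
A \emph{colored set} is a pair $(T,c)$ with $T\subseteq\lambda$ and $c:T\to\kappa$. For $A\subseteq T$ and $i<\kappa$, \emph{column $i$ of $A$} is $A[i]=\{x\in A:c(x)=i\}$, and $A[{\ge}i]=\{x\in A:c(x)\ge i\}$; the sets $A[{>}i]$, $A[{<}i]$, $A[{\le}i]$ are defined in the same way. The set $A$ is \emph{thin} (or \emph{$c$-thin}) if $|A[i]|\le\lambda_i$ for all $i<\kappa$.
\end{definition}

Subsets of thin sets are thin.

\begin{lemma}\label{lem:thin}
Let $(T,c)$ be a colored set and $m<\kappa$.
\begin{itemize}
\item[(a)] If $A$ is thin, then $A[{\le}m]$ is small.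
\item[(b)] If $|\Gamma|\le\lambda_m$ and $A_\gamma$ is thin for $\gamma\in\Gamma$, then $\big(\bigcup_{\gamma\in\Gamma}A_\gamma\big)[{\ge}m]$ is thin. In particular a union of at most $\lambda_0$ thin sets is thin.
\item[(c)] If $A_j$ is thin for $j<\kappa$, then the \emph{diagonal union} $\bigcup_{j<\kappa}A_j[{>}j]$ is thin.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $|A[{\le}m]|\le|m+1|\cdot\lambda_m=\lambda_m$. (b) Column $i$ is empty for $i<m$ and has at most $\lambda_m\cdot\lambda_i=\lambda_i$ points for $i\ge m$. (c) This is the case $m=0$ of (b), as $\kappa<\lambda_0$.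
\end{proof}

\begin{lemma}[Covering by thin sets]\label{lem:cover}
Let $(T,c)\in V$ be a colored set, let $V[G]$ be an admissible extension, and let $Z\in V[G]$ be a subset of $T$ that is thin in $V[G]$. There is $A\in V$, thin in $V$, with $Z\subseteq A\subseteq T$.
\end{lemma}

\begin{proof}
Let $I=\{(i,\varepsilon):i<\kappa,\ \varepsilon<\lambda_i\}$. In $V[G]$ choose $f:I\to\lambda$ with $Z[i]\subseteq\{f(i,\varepsilon):\varepsilon<\lambda_i\}$ for all $i$. The covering property gives $F\in V$ with $f(i,\varepsilon)\in F(i,\varepsilon)$ and $|F(i,\varepsilon)|\le\kappa$. Let $A=\bigcup_{i<\kappa}\big(T[i]\cap\bigcup_{\varepsilon<\lambda_i}F(i,\varepsilon)\big)$. Then $A\in V$, $Z\subseteq A\subseteq T$, and $|A[i]|\le\lambda_i\cdot\kappa=\lambda_i$.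
\end{proof}

This lemma is what distinguishes $\lambda$ from $\kappa$. Covering multiplies the size of each column by $\kappa$, and $\lambda_i$ absorbs that factor. On $\kappa\times\kappa$ the same argument covers the graph of a new function by a set with $\kappa$ points in each column, which may be all of $\kappa\times\kappa$.

The rest of this section is a guide to the proof of Theorem~\ref{thm:indestructible}; nothing in it is used later. Color $\lambda$ by $c$ so that every column $R_i=c^{-1}\{i\}$ is large, and put the columns into the family. Let $Y\in V[G]$ be large and almost disjoint from the columns. Taking $\lambda_n$ points from $Y[i_n]$, with $i_n\ge n$ as in Lemma~\ref{lem:select}, yields a large thin subset of $Y$, and Lemma~\ref{lem:cover} covers it by a thin set of $V$. So the thin sets of $V$ meet every such $Y$ in a large set, and if $2^\lambda=\lambda^+$ they can be listed as $\langle A_\xi:\xi<\lambda^+\rangle$. They are not almost disjoint, and the problem is to make them so without losing this property.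

\subsection*{The first $\lambda_0^+$ stages}
The obvious attempt is a tower: $T_0=\emptyset$, $T_{\xi+1}=T_\xi\cup A_\xi$, unions at limits, and $B_\xi=T_{\xi+1}\setminus T_\xi$. The sets $B_\xi$ are pairwise disjoint, and for $\xi<\lambda_0^+$ the set $T_\xi$ is thin by Lemma~\ref{lem:thin}(b). Let $Y$ be almost disjoint from the columns and from all $B_\xi$, suppose $Y\cap T_\xi$ is large for some $\xi<\lambda_0^+$, and let $\eta$ be the least such $\xi$. It is not $0$, and not a successor $\zeta+1$ since $Y\cap T_\zeta$ and $Y\cap B_\zeta$ are small. So $Y\cap T_\eta$ is the increasing union of $\nu=\mathrm{cf}(\eta)$ small sets $S_j$ ($j<\nu$). If $\nu<\kappa$, the union is small. If $\kappa<\nu\le\lambda_0$, there is one $k<\kappa$ with $|S_j|<\lambda_k$ for cofinally many $j$, and since the $S_j$ increase, the union has size at most $\nu\cdot\lambda_k<\lambda$. Hence $\nu=\kappa$. For $\lambda=\aleph_{\omega_1}$ and $\lambda_i=\aleph_{i+2}$, the stages $\omega$ and $\omega_2$ are harmless and the stage $\omega_1$ is not.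

\begin{example}\label{ex:escape}
A set can escape at stage $\kappa$. Suppose $|B_j[j+1]|=\lambda_{j+1}$ for all $j<\kappa$, and let $Y=\bigcup_{j<\kappa}B_j[j+1]$. Then $Y$ is large, it meets $R_{j+1}$ and $B_j$ in the small set $B_j[j+1]$, and it is disjoint from the other columns and from $B_\xi$ for $\xi\ge\kappa$.
\end{example}

So the family needs further members inside $T_\kappa$. Color $x\in T_\kappa$ by its entry time $c'(x)=\min\{j:x\in T_j\}$. A set that escapes at stage $\kappa$ meets every $T_j$, hence every column of $c'$, in a small set. This is the situation we started from, now in $(T_\kappa,c')$, and we can repeat the construction there, and again inside the result, along a tree. The repetition needs a reason to stop. Replace the union at stage $\kappa$ by the diagonal union $\bigcup_{j<\kappa}T_j[{>}j]$. This loses only the small set $T_j[{\le}j]$ from each $T_j$, and it gives $c'(x)<c(x)$ for every remaining point. Colors now decrease along every branch of the tree.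

Two difficulties remain.

\emph{Decreasing colors on shrinking sets are not yet a contradiction.} For $m<\omega$ let $D_m\subseteq\kappa$ consist of the ordinals $\alpha+n$ with $\alpha$ zero or a limit and $m\le n<\omega$, and let $c_m(\alpha+n)=\alpha+(n-m)$. Each $D_m$ has size $\kappa$, each $c_m$ is injective, $c_{m+1}<c_m$ on $D_{m+1}\subseteq D_m$, and $\bigcup_m(\kappa\setminus D_m)=\kappa$. We therefore follow not the large set $Y$ but pieces of $Y$ of one fixed size $\lambda_\delta$ lying in a single column, and the index of that column will decrease. Such a piece fits into column $i$ of a thin set only if $i\ge\delta$, so we must keep the index from dropping below $\delta$. Taking $\delta=N\cap\kappa$ for an elementary submodel $N$ achieves this.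

\emph{Beyond $\lambda_0^+$ unions are not thin.} At a limit stage $\eta$ we can take a cofinal $C\subseteq\eta$ with $|C|\le\lambda_m$ and keep only $\big(\bigcup_{\gamma\in C}T_\gamma\big)[{\ge}m]$. The tower then increases only on a tail of columns, whereas the case $\nu>\kappa$ above used a truly increasing union of sets handled at earlier stages. The partial unions $\big(\bigcup_{\gamma\in C\cap\beta}T_\gamma\big)[{\ge}m]$ do increase with $\beta$, but each has to lie in a member of the tower built before stage $\eta$; that is, stage $\beta$ must anticipate $C\cap\beta$. This is what coherence provides.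

\section{The tower over a colored set}\label{sec:tower}

In this section and the next we work in $V$ and assume $2^\lambda=\lambda^+$ and $\square_\lambda$. Fix a $\square_\lambda$-sequence $\langle C_\xi\rangle$, and for limit $\xi<\lambda^+$ let $\ell(\xi)=\min\{i<\kappa:|C_\xi|\le\lambda_i\}$. For each $\eta<\lambda^+$ of cofinality $\kappa$ fix an increasing cofinal sequence $\langle\beta^\eta_i:i<\kappa\rangle$ in $\eta$.

Let $(T,c)$ be a colored set. It has at most $2^\lambda=\lambda^+$ thin subsets; list them, with repetitions allowed, as $\langle A_\xi:\xi<\lambda^+\rangle$. By recursion on $\xi<\lambda^+$ define $T_\xi,E_\xi\subseteq T$, with all brackets referring to $c$. Put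
$$E_\xi=\Big(\bigcup_{\gamma\in C_\xi}T_\gamma\Big)[{\ge}\ell(\xi)]\ \text{ for limit }\xi,\qquad E_\xi=\emptyset\ \text{ otherwise},$$
and
\begin{itemize}
\item $T_0=\emptyset$ and $T_{\xi+1}=T_\xi\cup A_\xi\cup E_\xi$;
\item $T_\xi=E_\xi$ if $\xi$ is a limit with $\mathrm{cf}(\xi)\ne\kappa$;
\item $T_\eta=\bigcup_{i<\kappa}T_{\beta^\eta_i}[{>}i]$ if $\mathrm{cf}(\eta)=\kappa$.
\end{itemize}
Let $B_\xi=T_{\xi+1}\setminus T_\xi$. For $\mathrm{cf}(\eta)=\kappa$ define the \emph{derived coloring} $c_\eta:T_\eta\to\kappa$ by $c_\eta(x)=\min\{i:x\in T_{\beta^\eta_i}\}$. At such $\eta$ the diagonal union takes the place of $E_\eta$, and $E_\eta$ is added one step later; so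
\begin{equation}\label{eq:E}
E_\xi\subseteq T_{\xi+1}\quad\text{for every }\xi<\lambda^+.
\end{equation}

\begin{lemma}\label{lem:tower}
\begin{itemize}
\item[(a)] All $T_\xi$ are thin, and every thin subset of $T$ is contained in some $T_{\xi+1}$.
\item[(b)] If $\xi\le\eta<\lambda^+$, there is $m<\kappa$ with $T_\xi[{\ge}m]\subseteq T_\eta$. In particular $T_\xi\setminus T_\eta$ is small.
\item[(c)] If $\mathrm{cf}(\eta)=\kappa$, then $c_\eta(x)<c(x)$ for all $x\in T_\eta$.
\item[(d)] If $\mathrm{cf}(\eta)=\kappa$, $S\subseteq T_\eta$ is $c_\eta$-thin and $\zeta<\eta$, then $S\cap T_\zeta$ is small.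
\end{itemize}
\end{lemma}

\begin{proof}
(a) By induction on $\xi$: $E_\xi$ is thin by Lemma~\ref{lem:thin}(b) since $|C_\xi|\le\lambda_{\ell(\xi)}$, a union of three thin sets is thin, and diagonal unions are thin by Lemma~\ref{lem:thin}(c). Every thin set is some $A_\xi\subseteq T_{\xi+1}$.

(b) Fix $\xi$ and induct on $\eta\ge\xi$. For $\eta=\xi$ take $m=0$, and at successors use $T_\eta\subseteq T_{\eta+1}$. Let $\eta>\xi$ be a limit. If $\mathrm{cf}(\eta)\ne\kappa$, take $\gamma\in C_\eta$ with $\gamma\ge\xi$ and $m$ with $T_\xi[{\ge}m]\subseteq T_\gamma$; since $T_\gamma[{\ge}\ell(\eta)]\subseteq E_\eta=T_\eta$, the ordinal $\max(m,\ell(\eta))$ works. If $\mathrm{cf}(\eta)=\kappa$, take $i$ with $\beta^\eta_i\ge\xi$ and $m$ with $T_\xi[{\ge}m]\subseteq T_{\beta^\eta_i}$; since $T_{\beta^\eta_i}[{>}i]\subseteq T_\eta$, the ordinal $\max(m,i+1)$ works. Finally $T_\xi\setminus T_\eta\subseteq T_\xi[{<}m]$ is small by Lemma~\ref{lem:thin}(a).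

(c) If $x\in T_\eta$, there is $i<c(x)$ with $x\in T_{\beta^\eta_i}$, and $c_\eta(x)\le i$.

(d) Take $i$ with $\zeta\le\beta^\eta_i$. A point of $S\cap T_{\beta^\eta_i}$ has $c_\eta$-color at most $i$, so
$$S\cap T_\zeta\subseteq\big(T_\zeta\setminus T_{\beta^\eta_i}\big)\cup\{x\in S:c_\eta(x)\le i\}.$$
The first set is small by (b), the second by Lemma~\ref{lem:thin}(a) applied to $c_\eta$.
\end{proof}

The next lemma is the only place where coherence is used. It says that at a limit of cofinality different from $\kappa$ the tower behaves like the plain unions of Section~\ref{sec:thin}.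

\begin{lemma}\label{lem:limit}
Let $\eta<\lambda^+$ be a limit ordinal and $\nu=\mathrm{cf}(\eta)$.
\begin{itemize}
\item[(a)] If $\nu<\kappa$, there is $W\subseteq\eta$ with $|W|<\kappa$ and $T_\eta\subseteq\bigcup_{\gamma\in W}T_\gamma$.
\item[(b)] If $\nu>\kappa$, then $\nu<\lambda$, and there are a $\subseteq$-increasing sequence $\langle D_j:j<\nu\rangle$ with union $T_\eta$ and ordinals $\gamma_j<\eta$ with $D_j\subseteq T_{\gamma_j}$ for all $j<\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
In both cases $T_\eta=E_\eta$. For $\beta<\eta$ let $D(\beta)=\big(\bigcup_{\gamma\in C_\eta\cap\beta}T_\gamma\big)[{\ge}\ell(\eta)]$. These sets increase with $\beta$, and their union over any cofinal set of $\beta<\eta$ is $E_\eta$. If $\beta\in\mathrm{acc}(C_\eta)$, then $C_\eta\cap\beta=C_\beta$ by coherence; this gives $\ell(\beta)\le\ell(\eta)$, and with \eqref{eq:E},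
\begin{equation}\label{eq:D}
D(\beta)\subseteq E_\beta\subseteq T_{\beta+1}.
\end{equation}

\emph{Case 1: $\mathrm{acc}(C_\eta)$ is bounded in $\eta$.} If $\mathrm{acc}(C_\eta)\ne\emptyset$, its supremum $\beta^*<\eta$ is a member of $\mathrm{acc}(C_\eta)$ or a limit of limit points of $C_\eta$; either way $\beta^*=\max\mathrm{acc}(C_\eta)$. If $\mathrm{acc}(C_\eta)=\emptyset$, let $\beta^*=0$, so that $D(\beta^*)=\emptyset$. In both subcases $D(\beta^*)\subseteq T_{\beta^*+1}$. The set $C_\eta\setminus\beta^*$ is unbounded in the limit ordinal $\eta$, so it is infinite; if its order type exceeded $\omega$, the supremum of its first $\omega$ members would be a member of $\mathrm{acc}(C_\eta)$ above $\beta^*$. So its order type is $\omega$, and $\nu=\omega<\kappa$. We are in (a), and $W=\{\beta^*+1\}\cup(C_\eta\setminus\beta^*)$ works because $E_\eta\subseteq D(\beta^*)\cup\bigcup_{\gamma\in C_\eta\setminus\beta^*}T_\gamma$.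

\emph{Case 2: $\mathrm{acc}(C_\eta)$ is cofinal in $\eta$.} Let $\langle\beta_j:j<\nu\rangle$ be increasing and cofinal in $\mathrm{acc}(C_\eta)$. Then $T_\eta=\bigcup_{j<\nu}D(\beta_j)$, and \eqref{eq:D} applies to each $\beta_j$. For (a) take $W=\{\beta_j+1:j<\nu\}$. For (b) take $D_j=D(\beta_j)$ and $\gamma_j=\beta_j+1$; that $\nu<\lambda$ was noted in Section~\ref{sec:prelim}.
\end{proof}

\section{The tree of towers and the family}\label{sec:tree}

A \emph{node} is a finite sequence of ordinals below $\lambda^+$ of cofinality $\kappa$. By recursion on length we attach to each node $\sigma$ a colored set $(T^\sigma,c^\sigma)$, and we write $T^\sigma_\xi$, $B^\sigma_\xi$, $c^\sigma_\eta$ for the objects of a tower over it, built as in Section~\ref{sec:tower}. Let $T^\emptyset=\lambda$ and let $c^\emptyset:\lambda\to\kappa$ be such that all columns $R_i=(c^\emptyset)^{-1}\{i\}$ are large. For a node $\sigma^\frown\eta$ put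
$$T^{\sigma^\frown\eta}=T^\sigma_\eta,\qquad c^{\sigma^\frown\eta}=c^\sigma_\eta.$$
Define
$$\mathcal A=\{R_i:i<\kappa\}\cup\{B^\sigma_\xi:\sigma\text{ a node},\ \xi<\lambda^+,\ B^\sigma_\xi\text{ is large}\}.$$
There are at most $\lambda^+$ nodes, so $\kappa\le|\mathcal A|\le\lambda^+$.

\begin{proposition}\label{prop:ad}
$\mathcal A$ is almost disjoint.
\end{proposition}

\begin{proof}
The sets $T^\sigma$ decrease along branches, since $T^{\sigma^\frown\eta}=T^\sigma_\eta\subseteq T^\sigma$. We first note:
\begin{equation}\label{eq:thin}
\text{if }\tau\subseteq\sigma\text{ are nodes, then }B^\sigma_\xi\text{ is a }c^\tau\text{-thin subset of }T^\tau.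
\end{equation}
Indeed, if $\sigma=\tau$ then $B^\sigma_\xi\subseteq T^\tau_{\xi+1}$, and if $\sigma\supseteq\tau^\frown\eta$ then $B^\sigma_\xi\subseteq T^\sigma\subseteq T^\tau_\eta$; both sets are $c^\tau$-thin by Lemma~\ref{lem:tower}(a).

The columns $R_i$ are pairwise disjoint, and $|B^\sigma_\xi\cap R_i|\le\lambda_i$ by \eqref{eq:thin} with $\tau=\emptyset$. It remains to compare two sets $B$ with different indices. Let $\sigma$ be the longest common initial segment of their nodes; parts (b) and (d) below refer to Lemma~\ref{lem:tower} for the tower over $(T^\sigma,c^\sigma)$.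

\emph{Both nodes equal $\sigma$.} If $\xi<\xi'$, then $B^\sigma_\xi\cap B^\sigma_{\xi'}\subseteq T^\sigma_{\xi+1}\setminus T^\sigma_{\xi'}$, which is small by (b).

\emph{One node is $\sigma$, the other is $\sigma'\supseteq\sigma^\frown\eta$.} Let $S=B^{\sigma'}_{\xi'}$. By \eqref{eq:thin} with $\tau=\sigma^\frown\eta$, $S$ is a $c^\sigma_\eta$-thin subset of $T^\sigma_\eta$. If $\xi<\eta$, then $\xi+1<\eta$, and $S\cap B^\sigma_\xi\subseteq S\cap T^\sigma_{\xi+1}$ is small by (d). If $\xi\ge\eta$, then $S\cap B^\sigma_\xi\subseteq T^\sigma_\eta\setminus T^\sigma_\xi$ is small by (b).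

\emph{The nodes are $\sigma'\supseteq\sigma^\frown\eta'$ and $\sigma''\supseteq\sigma^\frown\eta''$ with $\eta'<\eta''$.} Then $B^{\sigma'}_{\xi'}\subseteq T^\sigma_{\eta'}$, and $B^{\sigma''}_{\xi''}$ is a $c^\sigma_{\eta''}$-thin subset of $T^\sigma_{\eta''}$ by \eqref{eq:thin}. The intersection is small by (d) with $\eta=\eta''$ and $\zeta=\eta'$.
\end{proof}

\section{Maximality in admissible extensions}\label{sec:max}

Let $V[G]$ be an admissible extension. By Section~\ref{sec:prelim}, $\mathcal A$ remains an almost disjoint family of large sets. Suppose toward a contradiction that $Y\in V[G]$ is a large subset of $\lambda$ with small intersection with every member of $\mathcal A$. Then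
\begin{equation}\label{eq:Y}
Y\cap R_i\text{ and }Y\cap B^\sigma_\xi\text{ are small for all }i,\sigma,\xi,
\end{equation}
since a set $B^\sigma_\xi$ outside $\mathcal A$ is itself small. We work in $V[G]$. Nodes and towers are those of $V$, and $\mathrm{cf}^V$ denotes cofinality computed in $V$.

\subsection*{Chunks}
Fix an injective enumeration $\langle y_\varepsilon:\varepsilon<\lambda\rangle$ of $Y$ and put $Y_k=\{y_\varepsilon:\varepsilon<\lambda_k\}$ for $k<\kappa$; these sets increase with $k$, and $|Y_k|=\lambda_k$. Since $\kappa$ is regular and uncountable in $V[G]$, Lemma~\ref{lem:model} gives, for a large regular $\Theta$, a model $N\prec H(\Theta)$ with $|N|<\kappa$ and $\delta=N\cap\kappa\in\kappa$ that contains $\kappa$, the sequences $\langle y_\varepsilon\rangle$ and $\langle\lambda_i\rangle$, and the functions $\sigma\mapsto(T^\sigma,c^\sigma)$, $(\sigma,\xi)\mapsto T^\sigma_\xi$ and $(\eta,i)\mapsto\beta^\eta_i$.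

If $S\in N$ is a small subset of $\lambda$, then the least $d$ with $|S|<\lambda_d$ lies in $N\cap\kappa=\delta$, so
\begin{equation}\label{eq:small}
|S|<\lambda_\delta\quad\text{for every small }S\in N.
\end{equation}
Let $O$ be the union of all small subsets of $\lambda$ that belong to $N$. It is a union of fewer than $\kappa$ sets of size less than $\lambda_\delta$, and $\lambda_\delta>\kappa$ is regular, so $|O|<\lambda_\delta$.

\begin{definition}
A \emph{chunk} is a set $X\subseteq Y_\delta\setminus O$ with $|X|=\lambda_\delta$. A pair $(\sigma,i)$ is \emph{occupied} if $\sigma\in N$ is a node, $\delta\le i<\kappa$, and some chunk is contained in column $i$ of $(T^\sigma,c^\sigma)$.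
\end{definition}

A chunk is a part of $Y$ that avoids every small set known to $N$. By the regularity of $\lambda_\delta$, if a chunk is covered by fewer than $\lambda_\delta$ sets, then its intersection with one of them is a chunk.

\begin{lemma}\label{lem:start}
There is $i$ such that $(\emptyset,i)$ is occupied.
\end{lemma}

\begin{proof}
The chunk $Y_\delta\setminus O$ is covered by the $\kappa<\lambda_\delta$ columns $R_i$, so some $R_i$ contains a chunk $X$. If $i<\delta$, then $i\in N$, so $Y\cap R_i$ belongs to $N$ and is small by \eqref{eq:Y}; then $X\subseteq Y\cap R_i\subseteq O$, which is absurd. So $i\ge\delta$.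
\end{proof}

\begin{lemma}[Descent]\label{lem:descent}
If $(\sigma,i)$ is occupied, then there are $\eta$ and $i'<i$ such that $(\sigma^\frown\eta,i')$ is occupied.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!20] (0,0)--(8,8)--(8,0)--cycle;
\draw[->] (0,0)--(9,0) node[right]{$c$};
\draw[->] (0,0)--(0,8.5) node[above]{$c_\eta$};
\draw (0,0)--(8,8);
\draw[dashed] (0,3) node[left]{$\delta$}--(8,3);
\draw[dashed] (3,0) node[below]{$\delta$}--(3,3);
\draw[very thick] (6.5,0) node[below]{$i$}--(6.5,6.5);
\draw[very thick] (4.6,4.6)--(8,4.6);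
\draw[dotted] (0,4.6) node[left]{$i'$}--(4.6,4.6);
\fill (6.5,4.6) circle (6pt);
\end{tikzpicture}
\caption{The set $T_\eta$ at a stage $\eta$ of cofinality $\kappa$, with a point $x$ placed at $(c(x),c_\eta(x))$; all points lie below the diagonal. A chunk in the old column $i\ge\delta$ (vertical) contains a chunk in a single cell $(i,i')$ (dot), which lies in column $i'$ of the derived coloring (horizontal). The minimal choice of $\eta$ excludes $i'<\delta$, so $\delta\le i'<i$.}
\label{fig:descent}
\end{figure}

\begin{proof}
We drop the superscript $\sigma$; brackets refer to $c=c^\sigma$. The coloring $c$ and the sequence $\langle T_\xi:\xi<\lambda^+\rangle$ belong to $N$ because $\sigma$ does. In place of the first stage at which the tower meets $Y$ in a large set, we look for the first stage \emph{in $N$} at which it captures a chunk in column $i$. Let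
$$\Omega=\{\xi\in N\cap\lambda^+:\text{ some chunk is contained in }T_\xi[i]\}.$$

\emph{Step 1: $\Omega\ne\emptyset$.} Let $X_0\subseteq T[i]$ be a chunk. It is thin, so it lies in some $T_\xi$; but $X_0\notin N$, and we need $\xi\in N$. We therefore cover $X_0$ by a thin set that $N$ knows. Let $Z=\{x\in T\cap Y:x\in Y_{c(x)}\}\in N$. It is thin, since $Z[j]\subseteq Y_j$. Also $X_0\subseteq Z$, since $X_0\subseteq Y_\delta\subseteq Y_i$ and $c$ is constantly $i$ on $X_0$; here $i\ge\delta$ is used. By Lemmas~\ref{lem:cover} and~\ref{lem:tower}(a), $Z\subseteq T_\xi$ for some $\xi<\lambda^+$. By elementarity there is such a $\xi$ in $N$, and $X_0$ witnesses $\xi\in\Omega$.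

Let $\eta=\min\Omega$ and let $X\subseteq T_\eta[i]$ be a chunk. Then $\eta\ne0$ because $T_0=\emptyset$.

\emph{Step 2: $\eta$ is not a successor.} If $\eta=\zeta+1$, then $\zeta\in N$, so $Y\cap B_\zeta$ belongs to $N$ and is small by \eqref{eq:Y}. Hence $Y\cap B_\zeta\subseteq O$ and $X\cap B_\zeta=\emptyset$. So $X\subseteq T_\zeta[i]$ and $\zeta\in\Omega$, contrary to the minimality of $\eta$.

\emph{Step 3: $\mathrm{cf}^V(\eta)<\kappa$ is impossible.} Otherwise Lemma~\ref{lem:limit}(a) gives $W\subseteq\eta$ with $|W|<\kappa$ and $T_\eta\subseteq\bigcup_{\gamma\in W}T_\gamma$. This remains true in $V[G]$, so by elementarity there is such a $W$ in $N$, and $W\subseteq N$ by Lemma~\ref{lem:model}. For some $\gamma\in W$ the set $X\cap T_\gamma\subseteq T_\gamma[i]$ is a chunk, so $\gamma\in\Omega\cap\eta$, a contradiction.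

\emph{Step 4: $\mathrm{cf}^V(\eta)>\kappa$ is impossible.} Otherwise Lemma~\ref{lem:limit}(b) gives $\nu$ with $\kappa<\nu<\lambda$, an increasing sequence $\langle D_j:j<\nu\rangle$ with union $T_\eta$, and $\gamma_j<\eta$ with $D_j\subseteq T_{\gamma_j}$. The cardinal $\nu>\kappa$ stays regular in $V[G]$. By elementarity we may take a regular $\nu$ and the two sequences in $N$, and $\nu<\lambda_\delta$ by \eqref{eq:small}. So $X\cap D_j$ is a chunk for some $j<\nu$. The difficulty is that $j$ need not be in $N$: it depends on $\delta$ and $i$, which are not in $N$, and $\nu\not\subseteq N$. We bound $j$ by letting $(\delta,i)$ range over all of its $\kappa$ possible values. For $k,n<\kappa$ let $J(k,n)$ be the least $j<\nu$ with $|Y_k\cap D_j[n]|=\lambda_k$, or $0$ if there is none. Then $J\in N$, and $j^*=\sup_{k,n<\kappa}J(k,n)$ belongs to $N$ and is below $\nu$ because $\nu>\kappa$ is regular. The chunk $X\cap D_j$ lies in $Y_\delta\cap D_j[i]$, so this set has size $\lambda_\delta$, and therefore $|Y_\delta\cap D_{J(\delta,i)}[i]|=\lambda_\delta$. As $J(\delta,i)\le j^*$ and the $D_j$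 increase, $|Y_\delta\cap D_{j^*}[i]|=\lambda_\delta$. Removing $O$ leaves a chunk contained in $T_{\gamma_{j^*}}[i]$, and $\gamma_{j^*}\in N\cap\eta$. So $\gamma_{j^*}\in\Omega\cap\eta$, a contradiction. (The new chunk need not be a subset of $X$ or $X_0$, which is why $\Omega$ allows arbitrary chunks.)

\emph{Step 5: the new column.} Thus $\mathrm{cf}^V(\eta)=\kappa$, so $\sigma^\frown\eta\in N$ is a node, with colored set $(T_\eta,c_\eta)$; see Figure~\ref{fig:descent}. By Lemma~\ref{lem:tower}(c), $c_\eta(x)<c(x)=i$ for $x\in X$. As $|i|<\lambda_\delta$, there are $i'<i$ and a chunk $X'\subseteq X$ on which $c_\eta$ is constantly $i'$. If $i'<\delta$, then $\beta=\beta^\eta_{i'}\in N\cap\eta$, and $X'\subseteq T_\beta[i]$ by the definition of $c_\eta$, so $\beta\in\Omega\cap\eta$, a contradiction. Hence $i'\ge\delta$, and $X'$ witnesses that $(\sigma^\frown\eta,i')$ is occupied.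
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:indestructible}]
The family $\mathcal A$ of Section~\ref{sec:tree} has the required size and is almost disjoint by Proposition~\ref{prop:ad}. If it were not mad in some admissible extension, Lemma~\ref{lem:start} would give an occupied pair; an occupied pair $(\sigma,i)$ with $i$ least contradicts Lemma~\ref{lem:descent}. The trivial forcing gives maximality in $V$.
\end{proof}

\begin{remark}
The hypothesis $2^\lambda=\lambda^+$ makes the towers no longer than $\lambda^+$, so that every limit stage has a club of size less than $\lambda$ along which Lemma~\ref{lem:thin}(b) applies. The chain condition is used in Lemma~\ref{lem:cover} and to keep $\lambda_\delta$ and $\nu$ regular. The uncountability of $\kappa$ is used in Case~1 of Lemma~\ref{lem:limit} and, above all, in the choice of $N$: every $N\prec H(\Theta)$ has $\omega\subseteq N$, so for cofinality $\omega$ no threshold $\delta$ of this kind exists.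
\end{remark}

\section{Making $\mathfrak b(\kappa)$ large}\label{sec:forcing}

Assume $V=L$ and let $\mu>\kappa$ be regular. Then GCH holds, so $\kappa^{<\kappa}=\kappa$, $2^\kappa=\kappa^+\le\mu$, and $\mu^\kappa=\mu$: since $\mu>\kappa$ is regular, each function $\kappa\to\mu$ has range in some $\theta<\mu$, and $|\theta|^\kappa\le\max(|\theta|,\kappa)^+\le\mu$.

\subsection*{The dominating forcing}
Let $\mathbb H$ consist of the pairs $(s,f)$ with $s\in\kappa^{<\kappa}$ (the \emph{stem}) and $f\in\kappa^\kappa$. Put $(t,g)\le(s,f)$ if $t\supseteq s$, $g\ge f$ pointwise, and $t(\alpha)\ge f(\alpha)$ for all $\alpha\in\mathrm{dom}(t)\setminus\mathrm{dom}(s)$. The greatest element is $(\emptyset,0)$. Whenever $\kappa$ is regular, the following hold.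
\begin{itemize}
\item[(H1)] A decreasing sequence $\langle(s_\xi,f_\xi):\xi<\rho\rangle$ with $\rho<\kappa$ has the \emph{canonical lower bound} $(s,f)=(\bigcup_\xi s_\xi,\sup_\xi f_\xi)$, the supremum being pointwise. Indeed, if $\alpha\in\mathrm{dom}(s)\setminus\mathrm{dom}(s_\xi)$, then $\alpha\in\mathrm{dom}(s_\zeta)$ for some $\zeta>\xi$, and $s(\alpha)=s_\zeta(\alpha)\ge f_\xi(\alpha)$.
\item[(H2)] $(s,f)$ and $(s,g)$ have the common extension $(s,\max(f,g))$.
\item[(H3)] The union $d$ of the stems in a generic filter $K$ is a member of $\kappa^\kappa$ that eventually dominates every ground model $f\in\kappa^\kappa$. Indeed, a stem can be lengthened by copying the second coordinate, so $\mathrm{dom}(d)=\kappa$. The conditions $(s,g)$ with $g\ge f$ are dense; if $(s,g)\in K$ is one and $\alpha\notin\mathrm{dom}(s)$, take $(t,g')\in K$ below it with $\alpha\in\mathrm{dom}(t)$ to get $d(\alpha)=t(\alpha)\ge g(\alpha)\ge f(\alpha)$.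
\end{itemize}

\subsection*{The iteration}
Let $\langle P_\gamma:\gamma\le\mu\rangle$ be the ${<}\kappa$-support iteration of $\mathbb H$, computed at stage $\alpha$ in $V^{P_\alpha}$. Thus $p\in P_\gamma$ is a function on $\gamma$ such that each $p(\alpha)$ is a $P_\alpha$-name forced by every condition to be in $\mathbb H$, and the \emph{support} $\mathrm{supp}(p)$, the set of $\alpha$ at which $p(\alpha)$ is not the standard name of $(\emptyset,0)$, has size less than $\kappa$. (The names are taken from a set that contains, for every name of a member of $\mathbb H$, one forced equal to it.) The order is $q\le p$ if $q{\restriction}\alpha\Vdash q(\alpha)\le p(\alpha)$ for all $\alpha<\gamma$. For $\beta\le\gamma$ we identify $P_\beta$ with the conditions of $P_\gamma$ with support in $\beta$. We use the standard facts: if $r\le p{\restriction}\beta$ in $P_\beta$, then $r\cup p{\restriction}[\beta,\gamma)\le p$; if $G$ is $P_\mu$-generic, then $G_\gamma=G\cap P_\gamma=\{p{\restriction}\gamma:p\in G\}$ is $P_\gamma$-generic; and for $\gamma<\mu$ the evaluations of $p(\gamma)$, $p\in G$, form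 a filter on $\mathbb H^{V[G_\gamma]}$ that is generic over $V[G_\gamma]$.

\begin{lemma}\label{lem:closed}
Every $P_\gamma$ is ${<}\kappa$-closed.
\end{lemma}

\begin{proof}
Induct on $\gamma$; so $\kappa$ is regular in $V^{P_\alpha}$ for $\alpha<\gamma$, and (H1) holds there. Let $\langle p_\xi:\xi<\rho\rangle$ be decreasing in $P_\gamma$ with $\rho<\kappa$. For $\alpha\in\bigcup_\xi\mathrm{supp}(p_\xi)$, a set of size less than $\kappa$, let $q(\alpha)$ be a name for the canonical lower bound of $\langle p_\xi(\alpha):\xi<\rho\rangle$ if this sequence is decreasing, and for $(\emptyset,0)$ otherwise; let $q$ be trivial elsewhere. By induction on $\alpha\le\gamma$, $q{\restriction}\alpha\le p_\xi{\restriction}\alpha$ for all $\xi$: if this holds at $\alpha<\gamma$, then $q{\restriction}\alpha$ forces the sequence at $\alpha$ to be decreasing, hence forces $q(\alpha)$ to be its canonical lower bound.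
\end{proof}

We call the condition $q$ of this proof the canonical lower bound of the sequence. By the lemma, $\kappa^{<\kappa}$ is the same set in $V$ and in $V^{P_\gamma}$. By (H2), compatibility depends only on stems, and there are only $\kappa$ of them. To turn this into a chain condition for the iteration we need conditions that decide all of their stems at once. Call $p\in P_\gamma$ \emph{determined} if there is $s^p:\mathrm{supp}(p)\to\kappa^{<\kappa}$ in $V$ such that $p{\restriction}\alpha$ forces the stem of $p(\alpha)$ to be $s^p(\alpha)$ for every $\alpha\in\mathrm{supp}(p)$. We put $s^p(\alpha)=\emptyset$ for $\alpha\notin\mathrm{supp}(p)$.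

\begin{lemma}\label{lem:determined}
The determined conditions are dense in $P_\gamma$ for every $\gamma\le\mu$.
\end{lemma}

\begin{proof}
Induct on $\gamma$; the case $\gamma=0$ is trivial. Let $p\in P_\gamma$.

If $\gamma=\beta+1$, extend $p{\restriction}\beta$ to a condition deciding the stem of $p(\beta)$, which is a member of $\kappa^{<\kappa}\subseteq V$, and then to a determined $r\in P_\beta$. The condition $r\cup p{\restriction}\{\beta\}$ is determined and extends $p$.

If $\mathrm{cf}(\gamma)\ge\kappa$, then $\mathrm{supp}(p)$ is bounded in $\gamma$, so $p\in P_\beta$ for some $\beta<\gamma$, and the induction hypothesis applies.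

Let $\gamma$ be a limit with $\nu=\mathrm{cf}(\gamma)<\kappa$, and let $\langle\gamma_\xi:\xi\le\nu\rangle$ be increasing and continuous with $\gamma_0=0$ and $\gamma_\nu=\gamma$. We build a decreasing sequence $\langle p_\xi:\xi\le\nu\rangle$ such that $p_\xi{\restriction}\gamma_\xi$ is determined and $p_\xi$ agrees with $p$ on $[\gamma_\xi,\gamma)$. Put $p_0=p$. Given $p_\xi$, take a determined $r\le p_\xi{\restriction}\gamma_{\xi+1}$ in $P_{\gamma_{\xi+1}}$ and let $p_{\xi+1}=r\cup p{\restriction}[\gamma_{\xi+1},\gamma)$. For limit $\xi\le\nu$ let $q$ be the canonical lower bound of $\langle p_\zeta{\restriction}\gamma_\xi:\zeta<\xi\rangle$ and $p_\xi=q\cup p{\restriction}[\gamma_\xi,\gamma)$. To see that $q$ is determined, let $\alpha<\gamma_\xi$ and take $\zeta_0<\xi$ with $\alpha<\gamma_{\zeta_0}$. For $\zeta_0\le\zeta<\xi$ the condition $p_\zeta{\restriction}\alpha$ decides the stem of $p_\zeta(\alpha)$ to be some $s_\zeta\in V$. As $q{\restriction}\alpha$ extends all $p_\zeta{\restriction}\alpha$, it forces the stem of $q(\alpha)$ to be $\bigcup_{\zeta_0\le\zeta<\xi}s_\zeta$. Finally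 $p_\nu\le p$ is determined.
\end{proof}

\begin{lemma}\label{lem:cc}
Every $P_\gamma$ is $\kappa^+$-c.c. Hence $P_\mu$ preserves all cofinalities.
\end{lemma}

\begin{proof}
It suffices to find two compatible conditions among any $\kappa^+$ determined ones. Since $\kappa^{<\kappa}=\kappa$, the $\Delta$-system lemma applies: among $\kappa^+$ sets of size less than $\kappa$ there are $\kappa^+$ many whose pairwise intersections equal one set $r$. There are at most $(\kappa^{<\kappa})^{|r|}=\kappa$ functions from $r$ to $\kappa^{<\kappa}$, so there are two conditions $p,p'$ whose supports meet in $r$ and with $s^p{\restriction}r=s^{p'}{\restriction}r$. For $\alpha\in r$ let $q(\alpha)$ name $(s^p(\alpha),\max(\dot f,\dot f'))$, where $\dot f,\dot f'$ name the second coordinates of $p(\alpha),p'(\alpha)$; on the rest of their supports let $q$ copy $p$ and $p'$. By induction on $\alpha$, $q{\restriction}\alpha$ extends $p{\restriction}\alpha$ and $p'{\restriction}\alpha$. Indeed, if this holds at $\alpha\in r$, then $q{\restriction}\alpha$ forces both stems to be $s^p(\alpha)$, and (H2) applies; at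 $\alpha\notin r$, one of $p(\alpha),p'(\alpha)$ is trivial and $q(\alpha)$ is the other. Cofinalities up to $\kappa$ are preserved by Lemma~\ref{lem:closed}, and those above $\kappa$ by the chain condition.
\end{proof}

\begin{lemma}\label{lem:count}
$P_\mu$ forces $2^\kappa\le\mu$.
\end{lemma}

\begin{proof}
We find a dense subset of size at most $\mu$ and count names. Fix in $V$ a bijective enumeration $\langle s_\zeta:\zeta<\kappa\rangle$ of $\kappa^{<\kappa}$. In each $V^{P_\alpha}$, the map $(s_\zeta,f)\mapsto\langle\zeta\rangle^\frown f$ is a bijection from $\mathbb H$ onto $\kappa^\kappa$; call the image the \emph{code} of the condition. Define $D_\gamma\subseteq P_\gamma$ by recursion on $\gamma\le\mu$. An \emph{$\alpha$-scheme} is a sequence $\langle(M_\iota,h_\iota):\iota<\kappa\rangle$ in which $M_\iota\subseteq D_\alpha$ is a maximal antichain of $P_\alpha$ and $h_\iota:M_\iota\to\kappa$. For each $\alpha$-scheme fix one $P_\alpha$-name for the member of $\mathbb H$ whose code sends $\iota$ to $h_\iota(a)$, where $a$ is the unique member of $M_\iota$ in the generic filter; these names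 are \emph{$\alpha$-nice}. Let $D_\gamma$ be the set of $p\in P_\gamma$ such that $p(\alpha)$ is $\alpha$-nice for all $\alpha\in\mathrm{supp}(p)$. We show by induction that $D_\gamma$ is dense in $P_\gamma$ and $|D_\gamma|\le\mu$.

Let $p\in P_\gamma$ and $\alpha\in\mathrm{supp}(p)$. For $\iota<\kappa$ the members of $D_\alpha$ that decide the $\iota$-th value of the code of $p(\alpha)$ are dense in $P_\alpha$, so they include a maximal antichain $M_\iota$ of $P_\alpha$; let $h_\iota$ record the decided values. The resulting $\alpha$-nice name is forced by every condition to equal $p(\alpha)$. Replacing each $p(\alpha)$ in this way gives $p'\in D_\gamma$ with $p'\le p$.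

By Lemma~\ref{lem:cc} each $M_\iota$ has size at most $\kappa$, so for $\alpha<\gamma$ there are at most $(\mu^\kappa\cdot\kappa^\kappa)^\kappa=\mu$ many $\alpha$-schemes. A member of $D_\gamma$ is given by fewer than $\kappa$ pairs of an ordinal below $\mu$ and a nice name, so $|D_\gamma|\le(\mu\cdot\mu)^{<\kappa}\le\mu$.

Finally, every subset of $\kappa$ in $V[G]$ is determined by $G$ and a sequence of $\kappa$ maximal antichains contained in $D_\mu$, each with a $2$-valued function recording whether $\iota$ is forced into the set. There are at most $(\mu^\kappa\cdot2^\kappa)^\kappa=\mu$ such sequences in $V$.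
\end{proof}

\begin{lemma}\label{lem:b}
$P_\mu$ forces $\mathfrak b(\kappa)\ge\mu$.
\end{lemma}

\begin{proof}
Let $G$ be $P_\mu$-generic and let $f\in\kappa^\kappa\cap V[G]$ have a name $\dot f$ forced to lie in $\kappa^\kappa$. For $\iota<\kappa$ let $M_\iota$ be a maximal antichain of conditions deciding $\dot f(\iota)$. The set $\bigcup_\iota M_\iota$ has at most $\kappa$ members, each with support of size less than $\kappa$, and $\mu>\kappa$ is regular; so $\bigcup_\iota M_\iota\subseteq P_\gamma$ for some $\gamma<\mu$. Then $f(\iota)$ is the value decided by the unique member of $M_\iota\cap G_\gamma$, so $f\in V[G_\gamma]$. Now let $\mathcal F\subseteq\kappa^\kappa$ in $V[G]$ have size less than $\mu$. Since $\mu$ is regular in $V[G]$, there is one $\gamma<\mu$ with $\mathcal F\subseteq V[G_\gamma]$, and by (H3) the function added at stage $\gamma$ eventually dominates every member of $\mathcal F$.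
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$P_\mu$ is ${<}\kappa$-closed, $\kappa^+$-c.c.\ and cofinality-preserving by Lemmas~\ref{lem:closed} and~\ref{lem:cc}. In $V[G]$, Lemma~\ref{lem:b}, Theorem~\ref{thm:zfc} and Lemma~\ref{lem:count} give
$$\mu\le\mathfrak b(\kappa)\le\mathfrak a(\kappa)\le2^\kappa\le\mu,$$
so equality holds throughout. Let $\lambda$ be singular of cofinality $\kappa$; this means the same in $V$ and in $V[G]$, and $\lambda^+$ is the same in both. By Theorem~\ref{thm:zfc} in $V[G]$, $\min\{\mu,\lambda^+\}\le\mathfrak a(\lambda)\le\mathfrak a(\kappa)=\mu$. In $V=L$ both $2^\lambda=\lambda^+$ and $\square_\lambda$ hold, and $V[G]$ is an admissible extension, so the family of Theorem~\ref{thm:indestructible} is mad in $V[G]$ and has size between $\kappa=\mathrm{cf}(\lambda)$ and $\lambda^+$. Hence $\mathfrak a(\lambda)\le\lambda^+$, and $\mathfrak a(\lambda)=\min\{\lambda^+,\mu\}$. If $\mu>\lambda^+$, then $\mathfrak a(\lambda)=\lambda^+<\mu=\mathfrak a(\kappa)$.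
\end{proof}

\begin{thebibliography}{9}

\bibitem{Jensen}
Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic 4 (1972).

\bibitem{MAD}
\emph{Maximal Almost Disjoint Families At Singular Cardinals},
\texttt{http://www.logic.univie.ac.at/\%7Emontoyd8/Singular\_MAD.pdf}

\end{thebibliography}
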